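
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Convex-transitive complex normed spaces whose\\ real-linear isometries are all complex-linear}


\begin{abstract}
We show that there are nonzero convex-transitive complex normed spaces on which every surjective real-linear isometry is complex-linear; equivalently, the commutant of the group of all surjective real-linear isometries consists of the complex multiples of the identity. A first, elementary example is a dense subspace of $C(K)$, where $K$ is a planar Cantor set with a handedness. A second example is a separable Banach space. It belongs to a family for which we give an exact criterion: the space of continuous sections of a Hermitian line bundle $E$ over a closed connected manifold $M$ is always convex-transitive, and it has a surjective real-linear isometry that is not complex-linear if and only if some homeomorphism of $M$ carries the Chern class $c_1(E)$ to $-c_1(E)$. We construct a five-dimensional $M$ and a bundle $E$ for which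 no such homeomorphism exists.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $X$ be a normed space over $\mathbb K\in\{\mathbb R,\mathbb C\}$, with unit sphere $S_X$ and closed unit ball $B_X$, and let $\mathcal G(X)$ be the group of all surjective $\mathbb K$-linear isometries $X\to X$. A vector $u\in S_X$ is a \emph{big point} of $X$ if
\[
\overline{\mathrm{co}}\,\bigl(\mathcal G(X)(u)\bigr)=B_X,\qquad \mathcal G(X)(u)=\{T(u):T\in\mathcal G(X)\},
\]
where $\overline{\mathrm{co}}$ is the closed convex hull. The space is \emph{convex-transitive} if every $u\in S_X$ is a big point: from any unit vector one recovers the whole ball by symmetries, averages and limits. Pre-Hilbert spaces have this property, because their isometries act transitively on the sphere. The space $\mathbb C^2$ with the maximum norm does not: its isometries permute the coordinates and multiply them by unimodular scalars, so the orbit of $(1,0)$ only generates the ball of the $\ell_1$-norm.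

Now let $Y$ be a complex normed space, and let $Y_{\mathbb R}$ be the same space with scalars restricted to $\mathbb R$. Then $\mathcal G(Y)\subseteq\mathcal G(Y_{\mathbb R})$, where the second group consists of all surjective real-linear isometries. Does the larger group still see the complex structure? The \emph{commutant} measures this: for a normed space $Z$ let $\operatorname{Com}(\mathcal G(Z))$ be the set of bounded linear operators on $Z$ (over the scalars of $Z$) that commute with every element of $\mathcal G(Z)$. We regard complex-linear operators as special real-linear ones. If $Y\ne0$ is convex-transitive, then (Proposition~\ref{prop:com} below)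
\[
\operatorname{Com}(\mathcal G(Y))=\mathbb CI_Y,
\qquad
\operatorname{Com}(\mathcal G(Y_{\mathbb R}))=
\begin{cases}\mathbb CI_Y&\text{if }\mathcal G(Y_{\mathbb R})=\mathcal G(Y),\\ \mathbb RI_Y&\text{otherwise.}\end{cases}
\]

In the classical examples the second alternative holds. On a nonzero complex $C(K)$- or $L_p(\mu)$-space, in particular on a convex-transitive one, the map $f\mapsto\bar f$ is a surjective real-linear isometry that is not complex-linear. If $Y$ is a pre-Hilbert space and $e\in Y$ is a unit vector, then $Y=\mathbb Ce\oplus e^\perp$, and $ze+y\mapsto\bar ze+y$ is another. So one may wonder whether a nonzero convex-transitive space, being so rich in isometries, always has one that is not complex-linear. This was asked in \cite{source}: \emph{is there a nonzero convex-transitive complex normed space $Y$ with $\mathcal G(Y_{\mathbb R})=\mathcal G(Y)$, equivalently with $\operatorname{Com}(\mathcal G(Y_{\mathbb R}))=\mathbb CI_Y$?} The answer is yes.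

\subsection*{Results}

\begin{theorem}\label{thm:A}
There is a nonzero convex-transitive complex normed space $Y$ all of whose surjective real-linear isometries are complex-linear.
\end{theorem}

The space that we construct for Theorem~\ref{thm:A} is not complete; its completion is a complex $C(K)$-space, where conjugation reappears. Banach examples need a different mechanism. For a compact Hausdorff space $K$ and a complex line bundle $E\to K$ with a Hermitian metric, $\Gamma(E)$ denotes the complex Banach space of continuous sections of $E$ with the norm $\|f\|=\max_{t\in K}|f(t)|$. For the trivial bundle $E=K\times\mathbb C$ this is complex $C(K)$.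

\begin{theorem}\label{thm:B}
Let $M$ be a closed (compact, without boundary) connected smooth manifold of dimension $d\ge1$, and let $E\to M$ be a complex line bundle with a Hermitian metric.
\begin{enumerate}
\item[(1)] The separable complex Banach space $\Gamma(E)$ is convex-transitive.
\item[(2)] $\Gamma(E)$ has a surjective real-linear isometry that is not complex-linear if and only if some homeomorphism $\varphi$ of $M$ satisfies $\varphi^*c_1(E)=-c_1(E)$ in $H^2(M;\mathbb Z)$. Consequently $\operatorname{Com}(\mathcal G(\Gamma(E)_{\mathbb R}))$ is $\mathbb RI$ if such a $\varphi$ exists, and $\mathbb CI$ otherwise.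
\item[(3)] There are $M$, of dimension $5$, and $E$ for which no such $\varphi$ exists. Hence there is a separable convex-transitive complex Banach space $Y$ with $\mathcal G(Y_{\mathbb R})=\mathcal G(Y)$ and $\operatorname{Com}(\mathcal G(Y_{\mathbb R}))=\mathbb CI_Y$.
\end{enumerate}
\end{theorem}

In (3), $Y_{\mathbb R}$ is a convex-transitive real Banach space whose isometry group has commutant $\mathbb CI_Y\neq\mathbb RI_Y$.

\subsection*{Two ways to lose conjugation}

Both constructions start from $C(K)$ and remove $f\mapsto\bar f$ without losing the isometries that make the space convex-transitive. By a theorem of Banach--Stone type (Lemma~\ref{lem:BS}), a surjective real-linear isometry of $C(K)$ that is not complex-linear must have the form $f\mapsto h\cdot\overline{f\circ\varphi}$ on some nonempty clopen part of $K$, with $\varphi$ a homeomorphism of $K$ and $|h|=1$.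

In Theorem~\ref{thm:A} we take a Cantor set $K\subset\mathbb C$ and the subspace of functions that are locally of the form $z\mapsto az+b$. Here $h$ turns out to be locally constant. Applied to $f(z)=z$, an isometry that is not complex-linear then forces $\varphi$ to be, on some nonempty clopen part of $K$, locally of the form $z\mapsto\alpha\bar z+\beta$, that is, a similarity that reverses orientation. This is impossible if no orientation-reversing similarity maps a nonempty clopen piece of $K$ onto a clopen piece of $K$. Yet $K$ can be self-similar under orientation-\emph{preserving} similarities, and these supply enough isometries.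

In Theorem~\ref{thm:B} the functions become sections of a line bundle. The conjugate of a section of $E$ is a section of the conjugate bundle $\bar E$, and to return to $E$ one needs a homeomorphism $\varphi$ with $\varphi^*\bar E\cong E$. Now the handedness is that of a cohomology class.

\section{Commutants}

The following facts are known; we include short proofs. They reduce every statement about commutants to a comparison of $\mathcal G(Y_{\mathbb R})$ with $\mathcal G(Y)$.

\begin{proposition}\label{prop:com}
Let $Y\ne0$ be a convex-transitive complex normed space.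
\begin{enumerate}
\item[(a)] $Y_{\mathbb R}$ is convex-transitive.
\item[(b)] $\operatorname{Com}(\mathcal G(Y))=\mathbb CI_Y$.
\item[(c)] $\operatorname{Com}(\mathcal G(Y_{\mathbb R}))$ equals $\mathbb CI_Y$ if $\mathcal G(Y_{\mathbb R})=\mathcal G(Y)$, and $\mathbb RI_Y$ otherwise.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Passing from $\mathcal G(Y)$ to $\mathcal G(Y_{\mathbb R})$ enlarges orbits, and the balls are the same.

(b) Clearly $\mathbb CI_Y\subseteq\operatorname{Com}(\mathcal G(Y))$. Let $R\in\operatorname{Com}(\mathcal G(Y))$ and $u\in S_Y$. For $T\in\mathcal G(Y)$ we have $\|RTu\|=\|TRu\|=\|Ru\|$. The continuous convex function $x\mapsto\|Rx\|$ is therefore at most $\|Ru\|$ on $\overline{\mathrm{co}}(\mathcal G(Y)(u))=B_Y$, so $\|R\|=\|Ru\|$. As $u$ was arbitrary, $\|Rx\|=\|R\|\,\|x\|$ for all $x\in Y$, and hence $\|RR'\|=\|R\|\,\|R'\|$ for $R,R'\in\operatorname{Com}(\mathcal G(Y))$. So $\operatorname{Com}(\mathcal G(Y))$ is a unital normed algebra with multiplicative norm, and its completion $\mathcal A$ is a unital complex Banach algebra whose norm is still multiplicative.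

Given $R$, its spectrum in $\mathcal A$ is nonempty and compact. Let $\zeta$ be a boundary point of it, and let $\zeta_n\to\zeta$ lie outside the spectrum. The norms of the inverses of $R-\zeta_nI$ in $\mathcal A$ are unbounded, since otherwise $R-\zeta I$ would be invertible (Neumann series). By multiplicativity $\|(R-\zeta_nI)^{-1}\|=\|R-\zeta_nI\|^{-1}$. So $\|R-\zeta_nI\|$ has a subsequence tending to $0$, that is, $R=\zeta I_Y$.

(c) An operator in $\operatorname{Com}(\mathcal G(Y_{\mathbb R}))$ commutes with $iI_Y\in\mathcal G(Y_{\mathbb R})$, so it is complex-linear. It also commutes with $\mathcal G(Y)\subseteq\mathcal G(Y_{\mathbb R})$. By (b), $\mathbb RI_Y\subseteq\operatorname{Com}(\mathcal G(Y_{\mathbb R}))\subseteq\mathbb CI_Y$. If $\mathcal G(Y_{\mathbb R})=\mathcal G(Y)$, all of $\mathbb CI_Y$ commutes with it. If some $T\in\mathcal G(Y_{\mathbb R})$ is not complex-linear, then $\zeta I_Y$ with $\zeta\notin\mathbb R$ does not commute with $T$: the real-linear map $T$ commutes with $\zeta I_Y$ only if it commutes with $iI_Y$.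
\end{proof}

In particular, for convex-transitive $Y\ne0$ the conditions $\mathcal G(Y_{\mathbb R})=\mathcal G(Y)$ and $\operatorname{Com}(\mathcal G(Y_{\mathbb R}))=\mathbb CI_Y$ are equivalent.

\section{Real-linear isometries of section spaces}

Let $K$ be compact Hausdorff and $E\to K$ a complex line bundle with Hermitian metric $\langle\cdot,\cdot\rangle$, linear in the first variable. By local triviality and Urysohn's lemma, for every $t\in K$, every unit vector $a\in E_t$ and every neighborhood $O$ of $t$ there is $s\in\Gamma(E)$ with $\|s\|=1$, $s(t)=a$ and support in $O$. We use this freely.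

The next lemma serves both theorems. Its idea is the usual one: an isometry permutes the extreme points of the dual ball, and these come from evaluations at points. Since $T$ is only real-linear, we work with real functionals, and each point $t$ then carries a whole circle of extreme points. We have to see that $T^*$ respects these circles.

\begin{lemma}\label{lem:BS}
Let $T$ be a surjective real-linear isometry of $\Gamma(E)$. Then there are a homeomorphism $\varphi:K\to K$ and real-linear isometries $U_t:E_{\varphi(t)}\to E_t$ with
\[
Tf(t)=U_t\bigl(f(\varphi(t))\bigr)\qquad(f\in\Gamma(E),\ t\in K).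
\]
The set $K_+$ of those $t$ for which $U_t$ is complex-linear and the set $K_-$ of those $t$ for which $U_t$ is conjugate-linear are clopen and partition $K$.
\end{lemma}

\begin{proof}
For $a\in E_t$ put $e_{t,a}(f)=\operatorname{Re}\langle f(t),a\rangle$, and let $\Delta=\{e_{t,a}:t\in K,\ |a|=1\}$, a subset of the real dual of $\Gamma(E)$. It is weak*-compact, as a continuous image of the unit circle bundle of $E$.

\emph{Step 1: $\Delta$ is the set of extreme points of the real dual ball.} Since $\|f\|=\max_{e\in\Delta}e(f)$, the Hahn--Banach theorem shows that the dual ball is the weak*-closed convex hull of $\Delta$. By Milman's theorem its extreme points lie in the compact set $\Delta$. Conversely, let $e_{t,a}=\frac12(\mu_1+\mu_2)$ with $|a|=1$ and $\|\mu_i\|\le1$.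

We first show $\mu_i(f)=0$ if $f$ vanishes on a neighborhood $O$ of $t$; we may assume $\|f\|\le1$. Take $s\in\Gamma(E)$ with $\|s\|=1$, $s(t)=a$, $\operatorname{supp}s\subset O$. Then $e_{t,a}(s)=1$ forces $\mu_1(s)=\mu_2(s)=1$. Since $f$ and $s$ are nowhere both nonzero, $\|s\pm f\|\le1$, so $1\pm\mu_i(f)\le1$ and $\mu_i(f)=0$.

If we only know $f(t)=0$, let $\delta>0$ and let $q=\max(0,1-\delta/|f|)$, read as $0$ where $f=0$. Then $q$ is continuous, $qf$ vanishes near $t$, and $\|f-qf\|\le\delta$. So $\mu_i(f)=0$ again, by continuity. Hence $\mu_i(f)$ depends only on $f(t)$, that is, $\mu_i=e_{t,b_i}$ for some $b_i\in E_t$, and $|b_i|\le1$ because $\|\mu_i\|\le 1$. From $\frac12(b_1+b_2)=a$ and $|a|=1$ we get $b_1=b_2=a$, so $\mu_1=\mu_2$.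

\emph{Step 2: the maps $\varphi$ and $U_t$.} The adjoint $T^*$ is an isometric linear bijection of the real dual, so it permutes $\Delta$. Fix $t$ and a unit vector $a\in E_t$, and let $T^*e_{t,a}=e_{s,b}$ and $T^*e_{t,ia}=e_{s',b'}$. If $s\neq s'$, sections supported near $s$ and near $s'$ show $\|e_{s,b}+e_{s',b'}\|=2$, whereas $\|e_{t,a}+e_{t,ia}\|=|(1+i)a|=\sqrt2$. So $s=s'$. Since $a$ and $ia$ span $E_t$ over $\mathbb R$, there is a real-linear $V_t:E_t\to E_s$ with $T^*e_{t,c}=e_{s,V_tc}$ for all $c\in E_t$. In particular $s=:\varphi(t)$ does not depend on $a$. As $T^*$ maps $\Delta$ into $\Delta$, the map $V_t$ sends unit vectors to unit vectors. So it is orthogonal for the real inner products $\operatorname{Re}\langle\cdot,\cdot\rangle$, and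
\[
\operatorname{Re}\langle Tf(t),c\rangle=\operatorname{Re}\langle f(\varphi(t)),V_tc\rangle=\operatorname{Re}\langle V_t^{-1}f(\varphi(t)),c\rangle\qquad(c\in E_t).
\]
So $Tf(t)=U_tf(\varphi(t))$ with $U_t=V_t^{-1}$.

\emph{Step 3: $\varphi$ is a homeomorphism.} Steps 1 and 2 for $T^{-1}$ give maps $\varphi'$ and $U'_t$, and $f(t)=(TT^{-1}f)(t)=U_tU'_{\varphi(t)}f(\varphi'\varphi(t))$ for all $f$. If $\varphi'\varphi(t)\ne t$, a section vanishing at $\varphi'\varphi(t)$ but not at $t$ contradicts this. So $\varphi'\varphi=\mathrm{id}$, and in the same way $T^{-1}T=I$ gives $\varphi\varphi'=\mathrm{id}$. Next, $|f|\circ\varphi=|Tf|$ is continuous for every $f\in\Gamma(E)$, and the sets $\{|f|>0\}$ form a base of the topology of $K$. Hence $\varphi$ is a continuous bijection of a compact Hausdorff space, i.e.\ a homeomorphism.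

\emph{Step 4: $K_\pm$ are clopen.} An orthogonal map between complex lines is either complex-linear or conjugate-linear, and not both, so $K=K_+\sqcup K_-$. Put $\sigma=1$ on $K_+$ and $\sigma=-1$ on $K_-$. Given $t_0$, take $s\in\Gamma(E)$ with $s(\varphi(t_0))\neq0$. Near $t_0$ the section $Ts$ has no zeros and $T(is)=\sigma\, i\,Ts$. So $\sigma$ is continuous at $t_0$.
\end{proof}

For $E=K\times\mathbb C$, put $h=T1$, so $h(t)=U_t(1)$ and $|h|=1$. The lemma then says
\begin{equation}\label{eq:BS-trivial}
Tf=h\cdot(f\circ\varphi)\ \text{on }K_+,\qquad Tf=h\cdot\overline{f\circ\varphi}\ \text{on }K_-.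
\end{equation}

\section{A Cantor set with a handedness}

In this section we prove Theorem~\ref{thm:A}.

\subsection{The Cantor set and the space}

Let $\lambda=\frac{1+i}8$ and $\rho=|\lambda|$. Only two properties of $\lambda$ matter:
\begin{equation}\label{eq:lambda}
0<\rho<\tfrac13,\qquad \lambda/\bar\lambda\neq\pm1 .
\end{equation}
(In fact $\rho=\sqrt2/8$ and $\lambda/\bar\lambda=i$.) Put $f_0(z)=\lambda z$, $f_1(z)=\lambda z+1$ and
\[
K=\Bigl\{\sum_{k\ge0}\varepsilon_k\lambda^k:\varepsilon_k\in\{0,1\}\Bigr\}\subset\mathbb C .
\]
This set is compact, as a continuous image of $\{0,1\}^{\{0,1,2,\dots\}}$. For a finite word $w=w_0\cdots w_{n-1}$ in the letters $0,1$, of length $|w|=n$, let $f_w=f_{w_0}\circ\cdots\circ f_{w_{n-1}}$ and $K_w=f_w(K)$; for the empty word, $f_w$ is the identity. The set $K_w$ consists of the sums whose first $n$ digits are $w_0,\dots,w_{n-1}$; we call it a \emph{cylinder} of length $n$. Thus $K_w=K_{w0}\cup K_{w1}$.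

Two points of $K$ differ by a sum $\sum\delta_k\lambda^k$ with $\delta_k\in\{-1,0,1\}$. So $\operatorname{diam}K_j=\rho\operatorname{diam}K\le\frac{\rho}{1-\rho}$ for $j=0,1$, and $\operatorname{dist}(K_0,K_1)\ge1-\frac\rho{1-\rho}=\frac{1-2\rho}{1-\rho}$. Since $\rho<\frac13$,
\begin{equation}\label{eq:gap}
\operatorname{dist}(K_0,K_1)>\max(\operatorname{diam}K_0,\operatorname{diam}K_1),
\end{equation}
and by similarity the same holds for $K_{w0},K_{w1}$ in place of $K_0,K_1$. Hence, for each $n$, $K$ is the disjoint union of its $2^n$ cylinders of length $n$; in particular $K$ is infinite. Cylinders are clopen, their diameters tend to $0$ as $n\to\infty$, and they form a base of the topology of $K$.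

Let $Y$ be the space of all $f:K\to\mathbb C$ for which there is $n$ such that on each cylinder $K_w$ of length $n$ we have $f(z)=a_wz+b_w$ with some $a_w,b_w\in\mathbb C$. With the maximum norm, $Y$ is a complex subspace of $C(K)$. It contains the locally constant functions, so it is dense in $C(K)$. It also contains the function $\iota(z)=z$. It will turn out not to be closed under complex conjugation.

\subsection{The space is convex-transitive}

Suppose $K=\bigsqcup_{i=1}^NK_{w_i}=\bigsqcup_{i=1}^NK_{v_i}$ are two partitions into the same number of cylinders, not necessarily of equal lengths. The map $\varphi:K\to K$ that equals $f_{v_i}f_{w_i}^{-1}$ on $K_{w_i}$ is a homeomorphism. It is complex-affine on each $K_{w_i}$ and carries each $K_{w_ix}$ onto $K_{v_ix}$. So $f\circ\varphi\in Y$ for $f\in Y$, and the same holds for $\varphi^{-1}$. Let $\mathcal V$ be the set of all these $\varphi$. For $\varphi\in\mathcal V$ and a locally constant $h:K\to\mathbb C$ with $|h|=1$,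
\[
f\mapsto h\cdot(f\circ\varphi)\quad\text{belongs to }\mathcal G(Y).
\]

\emph{If $B,B'$ are nonempty proper clopen subsets of $K$, some $\varphi\in\mathcal V$ has $\varphi(B)=B'$.} A nonempty clopen set is a finite disjoint union of cylinders, and splitting $K_w=K_{w0}\sqcup K_{w1}$ raises their number by one. So it can be partitioned into exactly $p$ cylinders for every large $p$. Partition $B$ and $B'$ into equally many cylinders, do the same for $K\setminus B$ and $K\setminus B'$, and match them.

The averaging argument is easiest to see for the function $u$ that is $1$ on a cylinder $A\ne K$ and $0$ on $B=K\setminus A$. Partition $K$ into $n$ nonempty clopen places $B_1,\dots,B_n$ and move the bad set $B$ into each of them. The $j$-th moved copy of $u$ is $1$ off $B_j$ and $0$ on $B_j$, so the average of the $n$ copies is the constant $1-\frac1n$, and the constant function $1$ is a limit of such averages. The general case is the same.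

\begin{proposition}\label{prop:Yct}
$Y$ is convex-transitive.
\end{proposition}

\begin{proof}
Let $u\in S_Y$, $H=\overline{\mathrm{co}}(\mathcal G(Y)(u))$, $\varepsilon>0$. Choose $k_0\in K$ with $|u(k_0)|=1$, put $\alpha=\overline{u(k_0)}$, and let $A\neq K$ be a cylinder containing $k_0$ with $|\alpha u-1|<\varepsilon$ on $A$. Put $B=K\setminus A$. For $n\ge2$ write $K=B_1\sqcup\dots\sqcup B_n$ with nonempty clopen $B_j$, and take $\varphi_j\in\mathcal V$ with $\varphi_j(B_j)=B$; then $\varphi_j(K\setminus B_j)=A$. A point of $K$ lies in exactly one $B_j$. So at each point all but one of the functions $\alpha u\circ\varphi_j$ are within $\varepsilon$ of $1$, and the remaining one is within $2$ of $1$. Hence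
\[
\Bigl\|\frac1n\sum_{j=1}^n\alpha u\circ\varphi_j-1\Bigr\|\le\varepsilon+\frac2n .
\]
The functions $\alpha u\circ\varphi_j$ are in the orbit of $u$. Letting $n\to\infty$ and $\varepsilon\to0$ we get $1\in H$. As $H$ is invariant under $\mathcal G(Y)$, every locally constant unimodular $h=h\cdot1$ is in $H$. A locally constant $g$ with $|g|\le1$ is the average of two locally constant unimodular functions, because $re^{i\theta}=\frac12(e^{i(\theta+\beta)}+e^{i(\theta-\beta)})$ if $\cos\beta=r\in[0,1]$. So $g\in H$. Every $f\in B_Y$ is a uniform limit of such $g$: on each cylinder of a large length replace $f$ by one of its values there. Hence $B_Y\subseteq H\subseteq B_Y$.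
\end{proof}

\subsection{The handedness of the Cantor set}

A surjective real-linear isometry of $Y$ that is not complex-linear will force a map $z\mapsto\alpha\bar z+\beta$ with $\alpha\ne0$ to carry $K$ onto a clopen subset of $K$. We exclude first the special case in which the image is $K$ itself.

To see the symmetries, center the set: let $c=\frac1{2(1-\lambda)}=\frac12\sum_k\lambda^k$ and
\[
K'=K-c=\Bigl\{\tfrac12\sum_{k\ge0}\pm\lambda^k\Bigr\},\qquad K'=-K',\qquad K'=(-\tfrac12+\lambda K')\sqcup(\tfrac12+\lambda K').
\]
The pair of halves points in the direction $1$. Each half is again a pair, and it points in the direction $\lambda$ (Figure~\ref{fig:K}). A reflection that preserves the first direction must reverse the angle from the first to the second, and this angle is $45^\circ$, not $0^\circ$ or $90^\circ$. This is the handedness. To turn it into a proof we need to know that the decomposition into halves is determined by the metric.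

\begin{figure}[t]
\centering
\begin{tikzpicture}
\draw[gray] (-3,0) circle (0.66) (3,0) circle (0.66);
\draw[gray] (-3,-2) circle (0.66) (3,-2) circle (0.66);
\draw[gray,dashed] (-2.34,0) -- (2.34,0) (-2.34,-2) -- (2.34,-2);
\draw[gray,dashed] (-3.46,-0.46) -- (-2.54,0.46) (2.54,-0.46) -- (3.46,0.46);
\draw[gray,dashed] (-3.46,-1.54) -- (-2.54,-2.46) (2.54,-1.54) -- (3.46,-2.46);
\fill (3.375,0.469) circle (1.1pt) (3.375,0.281) circle (1.1pt) (2.625,-0.281) circle (1.1pt) (2.625,-0.469) circle (1.1pt);
\fill (-2.625,0.469) circle (1.1pt) (-2.625,0.281) circle (1.1pt) (-3.375,-0.281) circle (1.1pt) (-3.375,-0.469) circle (1.1pt);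
\fill (3.375,-2.469) circle (1.1pt) (3.375,-2.281) circle (1.1pt) (2.625,-1.719) circle (1.1pt) (2.625,-1.531) circle (1.1pt);
\fill (-2.625,-2.469) circle (1.1pt) (-2.625,-2.281) circle (1.1pt) (-3.375,-1.719) circle (1.1pt) (-3.375,-1.531) circle (1.1pt);
\node at (0,0.3) {$K'$};
\node at (0,-1.7) {$\overline{K'}$};
\end{tikzpicture}
\caption{Top: the eight points $\frac12(\pm1\pm\lambda\pm\lambda^2)$, which are the centers of the eight third-level pieces of $K'$ for $\lambda=(1+i)/8$. The circles contain the two halves $\pm\frac12+\lambda K'$. Each half is a pair of pieces lying in the direction $\lambda$, at $45^\circ$ to the direction in which the two halves lie. Bottom: the mirror image, where the angle is $-45^\circ$.}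
\label{fig:K}
\end{figure}

Call a partition $\{P,Q\}$ of a set $D\subset\mathbb C$ into two nonempty parts \emph{good} if $\operatorname{dist}(P,Q)>\max(\operatorname{diam}P,\operatorname{diam}Q)$.

\begin{lemma}\label{lem:good}
A set $D\subset\mathbb C$ has at most one good partition.
\end{lemma}

\begin{proof}
Let $\{P,Q\}$ and $\{P',Q'\}$ be good, with $\operatorname{dist}(P,Q)\le\operatorname{dist}(P',Q')$. Two points in the same part of $\{P,Q\}$ have distance $<\operatorname{dist}(P,Q)\le\operatorname{dist}(P',Q')$, so they are in the same part of $\{P',Q'\}$. Since both partitions have two nonempty parts, they coincide.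
\end{proof}

By \eqref{eq:gap}, $\{K_{w0},K_{w1}\}$ is the good partition of $K_w$, and $\{-\frac12+\lambda K',\frac12+\lambda K'\}$ is that of $K'$. Similarities of the plane, orientation-preserving or not, carry good partitions to good partitions. We also use that a nonempty compact planar set has a unique smallest enclosing disc. Call its center the \emph{center} of the set; similarities of the plane carry centers to centers.

\begin{lemma}[the case of image $K$]\label{lem:model}
No map $\chi(z)=\alpha\bar z+\beta$ with $\alpha\neq0$ satisfies $\chi(K)=K$.
\end{lemma}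

\begin{proof}
Suppose $\chi(K)=K$. Comparing diameters, $|\alpha|=1$. So $\chi'(z)=\chi(z+c)-c=\alpha\bar z+\beta'$ is an isometry of the plane with $\chi'(K')=K'$. Since $K'=-K'$, the center of $K'$ is $0$, so $\chi'(0)=0$ and $\beta'=0$.

By Lemma~\ref{lem:good}, every isometry of the plane that preserves $K'$ permutes the two halves $\pm\frac12+\lambda K'$. Their centers are $\pm\frac12$, so
\begin{equation}\label{eq:perm}
\text{every isometry of the plane preserving }K'\text{ permutes }\{\tfrac12,-\tfrac12\}.
\end{equation}
For $\chi'$ this gives $\alpha=\pm1$, and as $K'=-K'$, complex conjugation preserves $K'$. It fixes $\frac12$, so it preserves the half with center $\frac12$: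
\[
\tfrac12+\lambda K'=\overline{\tfrac12+\lambda K'}=\tfrac12+\bar\lambda\,\overline{K'}=\tfrac12+\bar\lambda K'.
\]
Hence $\lambda K'=\bar\lambda K'$, that is, the rotation $z\mapsto(\lambda/\bar\lambda)z$ preserves $K'$. By \eqref{eq:perm}, $\lambda/\bar\lambda=\pm1$, which contradicts \eqref{eq:lambda}.
\end{proof}

For an image $C$ that is merely clopen, we follow the good partitions downward. The difficulty is that $C$ may occupy only a part of a cylinder, so an image $\psi(K_w)$ need not be a cylinder at first. But the good partitions of the images $\psi(K_w)$ are still the traces of cylinders, and below the scale at which $C$ is a union of cylinders the images are full cylinders.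

\begin{lemma}\label{lem:chiral}
There are no $\alpha\ne0$, $\beta\in\mathbb C$ such that $\psi(z)=\alpha\bar z+\beta$ maps $K$ onto a clopen subset of $K$.
\end{lemma}

\begin{proof}
Suppose $\psi(K)=C$ is clopen in $K$. If $D\subset K_v$ meets both $K_{v0}$ and $K_{v1}$, then $\{D\cap K_{v0},D\cap K_{v1}\}$ is a good partition of $D$, because passing to subsets does not decrease the distance between the parts and does not increase their diameters.

\emph{Claim: for each word $w$ there is a word $v$ with $|v|\ge|w|$ and $\psi(K_w)=C\cap K_v$.} For the empty word take $v$ empty. Suppose $\psi(K_w)=C\cap K_v$ with $|v|\ge|w|$. This set is infinite and diameters of cylinders tend to $0$, so there is a longest extension $v'$ of $v$ with $C\cap K_v\subset K_{v'}$. Then $\psi(K_w)=C\cap K_{v'}$ meets both $K_{v'0}$ and $K_{v'1}$, and so $\{C\cap K_{v'0},C\cap K_{v'1}\}$ is a good partition of it. Another one is $\{\psi(K_{w0}),\psi(K_{w1})\}$, since $\psi$ is a similarity. By Lemma~\ref{lem:good} they coincide. As $|v'|+1\ge|w|+1$, this proves the claim for $w0$ and $w1$.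

Let $n$ be such that $C$ is a union of cylinders of length $n$, let $w$ be a word of length $n$, and let $v$ be as in the claim. Then $K_v$ lies in a single cylinder of length $n$, and this cylinder meets $C$ because $C\cap K_v=\psi(K_w)\neq\emptyset$. So it is contained in $C$; hence $K_v\subset C$ and $\psi(K_w)=K_v$. Therefore $\chi=f_v^{-1}\psi f_w$, which is of the form $z\mapsto\alpha'\bar z+\beta'$ with $\alpha'\neq0$, maps $K$ onto $K$. This contradicts Lemma~\ref{lem:model}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

By Proposition~\ref{prop:Yct}, $Y$ is convex-transitive. Let $T$ be a surjective real-linear isometry of $Y$. It extends to a surjective real-linear isometry of the completion $C(K)$, so by Lemma~\ref{lem:BS} it has the form \eqref{eq:BS-trivial} with $h=T1\in Y$ unimodular. Suppose that $T$ is not complex-linear. Then $K_-\neq\emptyset$.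

\emph{The function $h$ is locally constant.} Let $h(z)=az+b$ on a cylinder $K_w$ and suppose $a\ne0$. Then $K_w$ lies in the circle $|az+b|=1$, so $K=f_w^{-1}(K_w)$ lies in a circle $\Sigma$. Now $\lambda K=K_0\subset\Sigma$ and $\lambda K+1=K_1\subset\Sigma$. So the infinite set $\lambda K$ lies in $\Sigma\cap(\Sigma-1)$, which has at most two points, a contradiction. So $a=0$.

\emph{Conclusion.} On $K_-$ we have $T\iota=h\,\overline\varphi$, so $\overline\varphi=\bar h\cdot T\iota$, where $\bar h$ is locally constant and $T\iota\in Y$. Hence on some cylinder $K_w\subset K_-$ we have $\varphi(z)=\overline{az+b}$, and $a\neq0$ because $\varphi$ is injective and $K_w$ is infinite. The map $\psi=\varphi\circ f_w$ on $K$ is of the form $z\mapsto\alpha\bar z+\beta$ with $\alpha\neq0$, and $\psi(K)=\varphi(K_w)$ is clopen in $K$. This contradicts Lemma~\ref{lem:chiral}. So every surjective real-linear isometry of $Y$ is complex-linear. \qed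

\begin{remark}
The condition $\lambda/\bar\lambda\ne\pm1$, i.e.\ $\lambda\notin\mathbb R\cup i\mathbb R$, cannot be dropped. Let $0<|\lambda|<\frac13$ and define $K$ and $Y$ as above; the space is still convex-transitive. If $\lambda\in\mathbb R$, then $K\subset\mathbb R$ and $f\mapsto\bar f$ maps $Y$ onto $Y$. If $\lambda\in i\mathbb R$, then $\bar\lambda=-\lambda$, so conjugation sends $\frac12\sum\pm\lambda^k$ to a sum of the same kind with the signs at odd $k$ reversed. Thus $\chi(z)=\overline{z-c}+c$ maps $K$ onto $K$ and cylinders onto cylinders of the same length, and $f\mapsto\overline{f\circ\chi}$ is a conjugate-linear surjective isometry of $Y$.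
\end{remark}

\section{Sections of line bundles}

We turn to Theorem~\ref{thm:B}. Recall the facts on complex line bundles that we need. Over a compact manifold $M$, isomorphism classes of complex line bundles correspond bijectively to $H^2(M;\mathbb Z)$ by the first Chern class $c_1$, which is natural under pullback. Homotopic maps pull a bundle back to isomorphic bundles. The conjugate bundle $\bar E$ (same real bundle, scalar multiplication by $\zeta$ replaced by that by $\bar\zeta$) has $c_1(\bar E)=-c_1(E)$.

\subsection{Convex-transitivity: the idea and two lemmas}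

The core is a way to write functions as averages of unimodular ones.

\begin{lemma}\label{lem:moebius}
Let $Q$ be a compact space, $w\in C(Q)$ and $|w|<1$ on $Q$. The functions
\[
\theta_\tau=\frac{w+e^{i\tau}}{1+\bar we^{i\tau}}\qquad(0\le\tau\le2\pi)
\]
are unimodular, jointly continuous in $\tau$ and the point of $Q$, and $\frac1{2\pi}\int_0^{2\pi}\theta_\tau\,d\tau=w$.
\end{lemma}

\begin{proof}
We have $|w+e^{i\tau}|=|we^{-i\tau}+1|=|1+\bar we^{i\tau}|>0$, and continuity is clear. For a fixed point of $Q$, $z\mapsto\frac{w+z}{1+\bar wz}$ is analytic on a neighborhood of the closed unit disc, and its mean over the unit circle is its value $w$ at $0$.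
\end{proof}

Multiplication by a unimodular function is an isometry. So if a section $u$ satisfies $|u|=1$ everywhere, the lemma shows at once that $\overline{\mathrm{co}}(\mathcal G(Y)(u))=B_Y$ for $Y=\Gamma(E)$: every $v$ with $\|v\|<1$ is $wu$ with $|w|<1$, and it is the average of the $\theta_\tau u$. For a general $u\in S_Y$ we only know that $|u|$ is close to $1$ on a small open set; if $E$ is nontrivial, a section without zeros does not even exist. So we want to blow up the small set, by an isometry, to almost all of $M$. ``Almost all'' is made precise by duality: we test against one functional $\mu$ at a time, and it is controlled by a measure. What we need is then an open cell in $M$ of full measure, in which balls can be shrunk and expanded freely. The complement of the cut locus of a point is such a cell for the Riemannian measure. For a given measure, which may charge the cut locus, we first move the cut locus away.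

\begin{lemma}\label{lem:cell}
For every finite Borel measure $m\ge0$ on $M$ there is a dense open $O\subset M$, homeomorphic to $\mathbb R^d$, with $m(M\setminus O)=0$.
\end{lemma}

\begin{proof}
Fix a Riemannian metric on $M$ and a point $p$. We recall standard facts; see e.g.\ \cite{chavel,sakai}. The distance $c(v)\in(0,\infty)$ from $p$ to the cut point in the direction $v$ is continuous on the unit sphere of $T_pM$. The map $\exp_p$ is a diffeomorphism of $\{tv:|v|=1,\ 0\le t<c(v)\}$ onto $M\setminus Z$, where $Z$ is the cut locus of $p$, and $Z$ is closed of Lebesgue measure $0$. The map $tv\mapsto\frac t{c(v)-t}v$ is a homeomorphism of this star-shaped domain onto $T_pM$, with inverse $tv\mapsto\frac{t\,c(v)}{1+t}v$. So $M\setminus Z$ is homeomorphic to $\mathbb R^d$.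

Choose smooth vector fields $X_1,\dots,X_r$ on $M$ that span every tangent space, and for $\tau\in\mathbb R^r$ let $F_\tau=\mathrm{Fl}^{X_1}_{\tau_1}\circ\cdots\circ\mathrm{Fl}^{X_r}_{\tau_r}$ be the composition of their flows, a diffeomorphism of $M$. At $\tau=0$ the differential of $\tau\mapsto F_\tau(x)$ is $\tau\mapsto\sum\tau_iX_i(x)$, which is surjective. By compactness of $M$ there is $\delta>0$ such that for every $x\in M$ the map $\tau\mapsto F_\tau(x)$ is a submersion on $|\tau|<\delta$. Preimages of null sets under submersions are null, so $\{|\tau|<\delta:F_\tau(x)\in Z\}$ is Lebesgue null for every $x$. The set of $(\tau,x)$ with $F_\tau(x)\in Z$ is closed, and Fubini's theorem gives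
\[
\int_{|\tau|<\delta}m\bigl(F_\tau^{-1}(Z)\bigr)\,d\tau=\int_M\bigl|\{|\tau|<\delta:F_\tau(x)\in Z\}\bigr|\,dm(x)=0 .
\]
So $m(F_\tau^{-1}(Z))=0$ for some $\tau$. Take $O=F_\tau^{-1}(M\setminus Z)$. Its complement $F_\tau^{-1}(Z)$ is closed and Lebesgue null, so $O$ is open and dense.
\end{proof}

\subsection{Convex-transitivity: the proof of (1)}

Put $Y=\Gamma(E)$. It is separable: by compactness there are $s_1,\dots,s_k\in Y$ without a common zero, and $(g_1,\dots,g_k)\mapsto\sum g_is_i$ is a continuous map from the separable space $C(M)^k$ onto $Y$, since $f=\sum_i\bigl(\langle f,s_i\rangle/\sum_j|s_j|^2\bigr)s_i$.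

We use two kinds of elements of $\mathcal G(Y)$: multiplication by a continuous $\Theta:M\to\{|z|=1\}$, and the following. Let $\psi$ be a homeomorphism of $M$ homotopic to the identity. Then $\psi^*E\cong E$, and dividing an isomorphism by its norm at each point we obtain continuous unitary maps $\kappa_x:E_{\psi(x)}\to E_x$. So
\[
(Wf)(x)=\kappa_x\bigl(f(\psi(x))\bigr)
\]
defines an isometry $W\in\mathcal G(Y)$; its inverse is $g\mapsto\bigl(y\mapsto\kappa_{\psi^{-1}(y)}^{-1}g(\psi^{-1}(y))\bigr)$.

Let $u\in S_Y$ and $0\neq\mu\in Y^*$. We show
\begin{equation}\label{eq:goal}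
\sup_{T\in\mathcal G(Y)}\operatorname{Re}\mu(Tu)\ge\|\mu\| .
\end{equation}
This suffices: a point $v\in B_Y$ outside $\overline{\mathrm{co}}(\mathcal G(Y)(u))$ would be separated from it by some $\mu$ with $\sup_T\operatorname{Re}\mu(Tu)<\operatorname{Re}\mu(v)\le\|\mu\|$.

\emph{The measure of $\mu$.} For $g\in C(M)$, $g\ge0$, let $m(g)=\sup\{|\mu(f)|:f\in Y,\ |f|\le g\}$. This is finite, positively homogeneous and additive. Indeed, let $|f_i|\le g_i$; multiplying the $f_i$ by unimodular constants we may assume $\mu(f_i)\ge0$, and then $|f_1+f_2|\le g_1+g_2$ gives $m(g_1)+m(g_2)\le m(g_1+g_2)$. Conversely, if $|f|\le g_1+g_2$, write $f=f_1+f_2$ with $f_i=\frac{g_i}{g_1+g_2}f$, set to $0$ where $g_1+g_2=0$. Since $|f_i|\le g_i$, the $f_i$ are continuous there too, and $|\mu(f)|\le m(g_1)+m(g_2)$. By the Riesz theorem, $m$ is given by a finite positive Radon measure on $M$, also called $m$, and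
\[
|\mu(f)|\le\int|f|\,dm\quad(f\in Y),\qquad m(M)=m(1)=\|\mu\|.
\]

\emph{A large ball $Q$.} Let $0<\varepsilon<1$. Take $O$ from Lemma~\ref{lem:cell} and identify it with $\mathbb R^d$. Since $m(M\setminus O)=0$, there are concentric closed balls $Q'\subset\operatorname{int}Q$, $Q\subset O$, with $m(M\setminus Q')<\varepsilon$. Choose a continuous $\chi:M\to[0,1]$ with $\chi=1$ on $Q'$ and $\operatorname{supp}\chi\subset\operatorname{int}Q$. Then
\begin{equation}\label{eq:cut}
|\mu((1-\chi)f)|\le\int(1-\chi)|f|\,dm\le\varepsilon\|f\|\qquad(f\in Y).
\end{equation}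

\emph{Blowing up the set where $|u|$ is large.} The set $V=\{|u|>1-\varepsilon\}$ is open and nonempty and $O$ is dense, so $V\cap O$ contains a Euclidean ball $B(y,r)$ of $\mathbb R^d=O$. Let $\chi_0$ be a smooth compactly supported function on $\mathbb R^d$ with $\chi_0=1$ on the convex hull of $Q\cup\{y\}$. The flow of the vector field $x\mapsto-\chi_0(x)(x-y)$ moves each $x\in Q$ to $y+e^{-\tau}(x-y)$ at time $\tau$. So at a large time it maps $Q$ into $B(y,r)$. It is the identity outside a compact subset of $O$. Extended by the identity, it is an isotopy of $M$ starting at the identity. We obtain a homeomorphism $\psi$ of $M$, homotopic to the identity, with $\psi(Q)\subset V$. Let $W$ be an isometry belonging to $\psi$ as above, and $u_1=Wu$. Then $\|u_1\|=1$ and, since $|u_1|=|u|\circ\psi$,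
\[
|u_1|>1-\varepsilon\quad\text{on }Q .
\]

\emph{The multiplier.} On $Q$ let $s=u_1/|u_1|$. Take $v\in Y$ with $\|v\|<1$ and $\operatorname{Re}\mu(v)>\|\mu\|-\varepsilon$, and write $v=ws$ on $Q$ with $w\in C(Q)$, $|w|<1$. Let $\theta_\tau$ be the functions of Lemma~\ref{lem:moebius}. The sections $\chi\theta_\tau s$, extended by $0$ outside $Q$, lie in $Y$, depend continuously on $\tau$, and their average over $\tau$ is $\chi ws=\chi v$. So there is a $\tau$ with
\[
\operatorname{Re}\mu(\chi\theta_\tau s)\ge\operatorname{Re}\mu(\chi v)\ge\operatorname{Re}\mu(v)-\varepsilon\ge\|\mu\|-2\varepsilon ,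
\]
where we used \eqref{eq:cut}. We fix this $\tau$. The function $\theta_\tau$ is defined only on $Q$, and here it matters that $Q$ is a ball: it is simply connected, so $\theta_\tau=e^{i\eta}$ with a continuous $\eta:Q\to\mathbb R$. By Tietze's theorem $\eta$ extends to a continuous real function on $M$. Put $\Theta=e^{i\eta}$ on $M$. Then $\Theta u_1=\Theta\cdot Wu$ is in the orbit of $u$. On $Q$ we have $\Theta=\theta_\tau$ and $|u_1-s|=1-|u_1|<\varepsilon$, so
\[
|\mu(\Theta u_1)-\mu(\chi\theta_\tau s)|\le|\mu((1-\chi)\Theta u_1)|+|\mu(\chi\Theta(u_1-s))|\le\varepsilon+\varepsilon\|\mu\| .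
\]
Altogether $\operatorname{Re}\mu(\Theta u_1)\ge\|\mu\|-3\varepsilon-\varepsilon\|\mu\|$. As $\varepsilon$ was arbitrary, \eqref{eq:goal} follows. This proves (1). \qed

\begin{remark}
In (1) one cannot drop the hypothesis that $M$ is connected, nor the hypothesis that it has no boundary. In both examples $E$ is trivial, and we use the form of the isometries given by Lemma~\ref{lem:BS}. Let $M$ be the disjoint union of two circles, and let $u$ be the indicator function of one of them. Homeomorphisms permute the circles, so every $f$ in the orbit of $u$ satisfies $|f(p)|+|f(q)|\le1$ for $p$ and $q$ on different circles. This passes to the closed convex hull of the orbit, but the constant function $1$ violates it. If $M=[0,1]$, homeomorphisms permute the end points, so the orbit of a function vanishing at both end points, and its closed convex hull, consist of functions vanishing there.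
\end{remark}

\subsection{The criterion: the proof of (2)}

Let $T$ be a surjective real-linear isometry of $\Gamma(E)$ that is not complex-linear, and let $\varphi$, $U_t$ and $M=M_+\sqcup M_-$ be as in Lemma~\ref{lem:BS}. Then $M_-\ne\emptyset$, and since $M$ is connected, $M=M_-$. So each $U_t$ is a conjugate-linear isometry $E_{\varphi(t)}\to E_t$, that is, a complex-linear one $\bar E_{\varphi(t)}\to E_t$. It depends continuously on $t$: near a given $t_0$, choose $f\in\Gamma(E)$ with $f(\varphi(t_0))\neq0$; then $U$ sends the local nonvanishing section $f\circ\varphi$ of $\varphi^*\bar E$ to the continuous section $Tf$. So $U$ is an isomorphism $\varphi^*\bar E\cong E$, and $-\varphi^*c_1(E)=c_1(E)$.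

Conversely, let $\varphi$ be a homeomorphism with $\varphi^*c_1(E)=-c_1(E)$. Then $\varphi^*\bar E$ and $E$ have the same Chern class, so they are isomorphic. Dividing an isomorphism by its norm at each point, we obtain conjugate-linear isometries $U_t:E_{\varphi(t)}\to E_t$, continuous in $t$. Then $Tf(t)=U_t(f(\varphi(t)))$ is a conjugate-linear surjective isometry of $\Gamma(E)\neq0$; it is real-linear and not complex-linear.

The statement on commutants follows from (1) and Proposition~\ref{prop:com}(c). \qed

\subsection{Why simple manifolds do not suffice}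

This subsection only motivates the example; the proof of (3) does not depend on it. By (2) we need a Chern class that no homeomorphism reverses. Familiar manifolds have too many symmetries. On $S^2$ the antipodal map acts on $H^2$ by $-1$, and so does complex conjugation on $\mathbb{CP}^n$. On a torus $\mathbb R^n/\mathbb Z^n$ a class in $H^2$ is an integral alternating form on $\mathbb Z^n$. In a suitable basis of $\mathbb Z^n$ it is $\sum_id_i\,e_{2i-1}^*\wedge e_{2i}^*$, and the linear automorphism that changes the signs of the $e_{2i}$ reverses it.

So the homeomorphisms must be restricted, and we do this through the fundamental group. On a mapping torus, an automorphism of the fundamental group that preserves the group of the fiber must act on it compatibly with the gluing map. Start with the fiber $\mathbb T^2$, the area class $\omega=e_1^*\wedge e_2^*$, and the gluing matrix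
\[
J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.
\]
A matrix $B\in GL_2(\mathbb Z)$ that commutes with $J$ has the form $\begin{pmatrix}k&-l\\l&k\end{pmatrix}$, so $\det B=k^2+l^2>0$ and $B$ cannot reverse $\omega$. This is what we want, but a homeomorphism of the mapping torus may also reverse the direction of the base circle, and then it need only conjugate $J$ to $J^{-1}$. With $R=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ we have $RJR^{-1}=J^{-1}$, and $(x,t)\mapsto(Rx,-t)$ conjugates the gluing map $(x,t)\mapsto(Jx,t-1)$ to its inverse. So it descends to the mapping torus, while on the cover $\mathbb T^2\times\mathbb R$ it reverses the pullback of $\omega$, and the argument breaks down. Thus $J$ fixes an orientation of the plane only once the direction of the base circle is fixed. To fix that direction we add a second block, a matrix that is not conjugate to its inverse. We want to detect this by the trace. The traces of a matrix in $SL_2(\mathbb Z)$ and of its inverse agree, so we take one of determinant $-1$: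
\[
A_1=\begin{pmatrix}1&1\\1&0\end{pmatrix},\qquad A_1^{-1}=\begin{pmatrix}0&1\\1&-1\end{pmatrix},\qquad \operatorname{tr}A_1=1,\quad\operatorname{tr}A_1^{-1}=-1 .
\]

\subsection{The five-dimensional example: the proof of (3)}

\emph{The manifold.} Let $N=\mathbb Z^4$, $A=A_1\oplus J\in GL_4(\mathbb Z)$, and let $a$ be the diffeomorphism of $\mathbb T^4=\mathbb R^4/N$ induced by $A$. Let $\hat M=\mathbb T^4\times\mathbb R$, $g(x,t)=(ax,t-1)$ and $M=\hat M/\langle g\rangle$. This is a closed connected smooth $5$-manifold. Let $p:\hat M\to M$ be the covering map and $\mathrm{pr}:\hat M\to\mathbb T^4$ the projection.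

\emph{The bundle.} Identify $H^2(\mathbb T^4;\mathbb Z)$ with the group of alternating forms $N\times N\to\mathbb Z$, and let $\omega=e_3^*\wedge e_4^*$. Let $L\to\mathbb T^4$ be a line bundle with $c_1(L)=\omega$. Since
\[
a^*\omega=\omega(A\,\cdot,A\,\cdot)=\det(J)\,\omega=\omega ,
\]
we have $a^*L\cong L$, so there is a bundle isomorphism $\hat a:L\to L$ covering $a$. The quotient of $L\times\mathbb R$ by the group generated by $(\ell,t)\mapsto(\hat a\ell,t-1)$ is a line bundle $E\to M$ with $p^*E\cong\mathrm{pr}^*L$. Hence
\[
p^*c_1(E)=\mathrm{pr}^*\omega .
\]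
Fix a Hermitian metric on $E$.

\emph{The fundamental group.} Suppose that a homeomorphism $\varphi$ of $M$ satisfies $\varphi^*c_1(E)=-c_1(E)$. The universal cover of $M$ is $\mathbb R^5=\mathbb R^4\times\mathbb R$. Its deck group $\Pi$ is generated by the translations $(x,t)\mapsto(x+n,t)$, $n\in N$, which we identify with $N$, and by $\gamma:(x,t)\mapsto(Ax,t-1)$. We have
\begin{equation}\label{eq:Pi}
\gamma n\gamma^{-1}=An\quad(n\in N),\qquad\Pi/N\cong\mathbb Z .
\end{equation}
Let $\tilde\varphi$ be a lift of $\varphi$ to $\mathbb R^5$ and $\theta(\beta)=\tilde\varphi\beta\tilde\varphi^{-1}$ the induced automorphism of $\Pi$.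

\emph{Step 1: $\theta(N)=N$.} By \eqref{eq:Pi}, $[\Pi,\Pi]$ contains $(A-I)N$. Now
\[
\det(A-I)=\det\begin{pmatrix}0&1\\1&-1\end{pmatrix}\det\begin{pmatrix}-1&-1\\1&-1\end{pmatrix}=(-1)(2)\ne0,
\]
so $N/(A-I)N$ is finite, and so is the image of $N$ in the abelianization $\Pi^{\mathrm{ab}}$. Since $\Pi/N$ is abelian, $[\Pi,\Pi]\subset N$. So the quotient of $\Pi^{\mathrm{ab}}$ by the image of $N$ is $\Pi/N\cong\mathbb Z$, which is torsion-free. Hence the image of $N$ is exactly the torsion subgroup of $\Pi^{\mathrm{ab}}$, and $N$ is the kernel of $\Pi\to\Pi^{\mathrm{ab}}/\text{torsion}$, which every automorphism preserves. Let $B=\theta|_N\in GL_4(\mathbb Z)$. Since $\theta$ induces an automorphism of $\Pi/N\cong\mathbb Z$, we have $\theta(\gamma)=n_0\gamma^\epsilon$ with $n_0\in N$, $\epsilon=\pm1$.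

\emph{Step 2: $\epsilon=1$ and $AB=BA$.} Apply $\theta$ to $\gamma n\gamma^{-1}=An$. The left side becomes $n_0\gamma^\epsilon(Bn)\gamma^{-\epsilon}n_0^{-1}=A^\epsilon Bn$, since $N$ is abelian; the right side becomes $BAn$. So $A^\epsilon B=BA$, and $A^\epsilon$ is conjugate to $A$. But $\operatorname{tr}A=1+0=1$ and $\operatorname{tr}A^{-1}=-1+0=-1$. So $\epsilon=1$ and $AB=BA$.

\emph{Step 3: $\omega(B\,\cdot,B\,\cdot)=\omega$.} We have $A_1^2=A_1+I$ and $J^2=-I$. Hence $A_1^2+I=A_1+2I$ has determinant $3\cdot2-1=5$, and $J^2-J-I=-(J+2I)$ has determinant $5$. Therefore, in $N=\mathbb Z^2\oplus\mathbb Z^2$,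
\[
\ker(A^2+I)=0\oplus\mathbb Z^2,\qquad\ker(A^2-A-I)=\mathbb Z^2\oplus0 .
\]
As $B$ commutes with $A$, it preserves both, and $B=B_1\oplus B_2$ where $B_2\in GL_2(\mathbb Z)$ commutes with $J$. So $B_2=\begin{pmatrix}k&-l\\l&k\end{pmatrix}$ and $\det B_2=k^2+l^2>0$; since $\det B_2=\pm1$, it is $1$. Since $\omega$ depends only on the components in the second summand, $\omega(B\,\cdot,B\,\cdot)=\det(B_2)\,\omega=\omega$.

\emph{Step 4: the contradiction.} By Step~1, $\tilde\varphi$ descends to a homeomorphism $\hat\varphi$ of $\hat M=\mathbb R^5/N$ with $p\hat\varphi=\varphi p$, and $\hat\varphi$ acts on $\pi_1(\hat M)=N$ by $B$. As $\hat M$ is homotopy equivalent to $\mathbb T^4$, we have $H^2(\hat M;\mathbb Z)=\Lambda^2H^1(\hat M;\mathbb Z)$ with $H^1(\hat M;\mathbb Z)=\operatorname{Hom}(N,\mathbb Z)$. So $\hat\varphi^*$ acts on $H^2(\hat M;\mathbb Z)$, seen as the group of alternating forms on $N$, by $\beta\mapsto\beta(B\,\cdot,B\,\cdot)$. By Step~3, $\hat\varphi^*\mathrm{pr}^*\omega=\mathrm{pr}^*\omega$, and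
\[
-\mathrm{pr}^*\omega=p^*(-c_1(E))=p^*\varphi^*c_1(E)=\hat\varphi^*p^*c_1(E)=\hat\varphi^*\mathrm{pr}^*\omega=\mathrm{pr}^*\omega .
\]
This is impossible, since $\mathrm{pr}^*\omega\neq0$ in the torsion-free group $H^2(\hat M;\mathbb Z)$. So no homeomorphism of $M$ reverses $c_1(E)$.

By (1) and (2), $Y=\Gamma(E)$ is a separable convex-transitive complex Banach space with $\mathcal G(Y_{\mathbb R})=\mathcal G(Y)$ and $\operatorname{Com}(\mathcal G(Y_{\mathbb R}))=\mathbb CI_Y$. This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{Convex-Transitive Banach Spaces, Big Points, And The Duality Mapping}, \texttt{http://www.ugr.es/\~{}apalacio/pdf/convex\_transitive\_Banach\_spaces\_118.pdf}.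
\bibitem{chavel} Chavel, \emph{Riemannian Geometry}.
\bibitem{sakai} Sakai, \emph{Riemannian Geometry}.
\end{thebibliography}

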